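\newtheorem{theorem}{Theorem}[section]
\newtheorem{proposition}[theorem]{Proposition}
\newtheorem{lemma}[theorem]{Lemma}
\theoremstyle{definition}
\newtheorem{definition}[theorem]{Definition}
\theoremstyle{remark}
\newtheorem{remark}[theorem]{Remark}

\title{A singular $SU(2)$-curvature on the five-ball that is not a limit of curvatures with point singularities}

\begin{abstract}
The tensor $\operatorname{Tr}(F\otimes F)$ is a gauge-invariant record of an $\mathfrak{su}(2)$-valued two-form $F$. We consider $L^1$ tensors $\Omega=\operatorname{Tr}(F\otimes F)$ on the unit ball of $\mathbb R^5$ whose restrictions to round spheres come from $W^{1,2}$ connections on smooth $SU(2)$-bundles, and ask whether every such $\Omega$ is an $L^1$-limit of tensors $\operatorname{Tr}(F_k\otimes F_k)$, where $F_k$ is the $L^2$ curvature of a connection that is smooth off finitely many points. The answer is no. The counterexample is smooth and supported in a thin tube around an ellipse: going once around the tube reverses the sign of $F$. Every round sphere misses a whole cross-section of the tube and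 does not see the reversal, while on a suitable family of parallel hyperplanes the reversal contradicts the Bianchi identity in a way that is stable under $L^1$ convergence. The same construction works if spheres are replaced by the zero sets of any finite-dimensional space of continuous functions satisfying a mild nonvanishing condition, and if the singular sets of the approximants are only required to be relatively closed with $\mathcal H^1$-measure zero.
\end{abstract}

\section{The question and the answer}

\subsection{The tensor $\operatorname{Tr}(F\otimes F)$}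

Let $B^5$ be the open unit ball in $\mathbb R^5$, and let $\Omega^2_{L^2}(B^5,\mathfrak{su}(2))$ be the space of measurable $\mathfrak{su}(2)$-valued two-forms $F=\sum_{i<j}F_{ij}\,dx^i\wedge dx^j$ on $B^5$ with $\int_{B^5}|F|^2\,d^5x<\infty$. For such an $F$ put
\[
\operatorname{Tr}(F\otimes F)=\sum_{i<j}\sum_{k<l}\operatorname{Tr}(F_{ij}F_{kl})\,(dx^i\wedge dx^j)\otimes(dx^k\wedge dx^l).
\]
This is a section of $\Lambda^2(TB^5)\otimes\Lambda^2(TB^5)$ with $L^1$ coefficients. It is invariant under $F\mapsto\sigma^{-1}F\sigma$ for measurable $\sigma:B^5\to SU(2)$. The same notation is used on other manifolds, and $F\mapsto\operatorname{Tr}(F\otimes F)$ commutes with pullbacks.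

We use the inner product $\langle X,Y\rangle=-\operatorname{Tr}(XY)$ on $\mathfrak{su}(2)$, and $|X|^2=\langle X,X\rangle$. At each point, $-\operatorname{Tr}(F\otimes F)$ is the Gram matrix of the vectors $F_{ij}$ in the three-dimensional Euclidean space $\mathfrak{su}(2)$. A Gram matrix determines vectors up to an orthogonal map. Since $O(3)=SO(3)\times\{\pm1\}$ and conjugation by $SU(2)$ realizes all of $SO(3)$, the tensor $\operatorname{Tr}(F\otimes F)$ determines $F$ pointwise up to gauge \emph{and up to sign}. Its trace is $-|F|^2$, so $L^1$ convergence of the tensors includes convergence of the energy densities.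

\subsection{Two classes of singular curvatures}

\begin{definition}\label{def:FR}
$\mathcal F_R(B^5)$ is the set of all $F\in\Omega^2_{L^2}(B^5,\mathfrak{su}(2))$ for which there are finitely many points $a_1,\dots,a_n\in B^5$, a smooth (possibly nontrivial) principal $SU(2)$-bundle $P$ over $B^5\setminus\{a_1,\dots,a_n\}$ and a smooth connection $\nabla$ on $P$ such that $F$ represents the curvature of $\nabla$ in a measurable gauge. That is, every point of $B^5\setminus\{a_1,\dots,a_n\}$ has a neighborhood $U$ with a smooth trivialization of $P$, in which $\nabla$ is a smooth $\mathfrak{su}(2)$-valued one-form $A$, and a map $\sigma\in L^\infty(U,SU(2))$ with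
\[
F=\sigma^{-1}(dA+A\wedge A)\sigma\qquad\text{a.e. on }U .
\]
In particular $\operatorname{Tr}(F\otimes F)=\operatorname{Tr}(F_\nabla\otimes F_\nabla)$ a.e., where $F_\nabla$ is the smooth curvature.
\end{definition}

\begin{definition}\label{def:Ft}
An element $\Omega\in L^1\big(B^5,\Lambda^2(TB^5)\otimes\Lambda^2(TB^5)\big)$ is an \emph{$L^2$-curvature of a singular principal $SU(2)$-bundle} over $B^5$ if
\begin{enumerate}
\item[(i)] there is $F\in\Omega^2_{L^2}(B^5,\mathfrak{su}(2))$ with $\Omega=\operatorname{Tr}(F\otimes F)$;
\item[(ii)] for every $x\in B^5$ and a.e.\ $0<r\le\operatorname{dist}(x,\partial B^5)$ there is a curvature $f$ of a $W^{1,2}$ connection on a smooth principal $SU(2)$-bundle over $\partial B^5_r(x)$ such that $\iota^*_{\partial B^5_r(x)}\Omega=\operatorname{Tr}(f\otimes f)$.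
\end{enumerate}
The class of all such $\Omega$ is denoted $\mathcal F_\otimes(B^5)$.
\end{definition}

If $F\in\mathcal F_R(B^5)$, then $\operatorname{Tr}(F\otimes F)\in\mathcal F_\otimes(B^5)$: for given $x$, all but finitely many of the spheres $\partial B^5_r(x)$, $0<r<\operatorname{dist}(x,\partial B^5)$, avoid the points $a_i$ and carry the restricted smooth connection, and by Fubini the a.e.\ identity of the tensors restricts to almost all of them. The following question, posed in \cite{thesis}, asks whether the elements obtained in this way are dense.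

\medskip
\noindent\textbf{Question.} \emph{Let $\Omega\in\mathcal F_\otimes(B^5)$. Is there a sequence $F_k\in\mathcal F_R(B^5)$ with $\operatorname{Tr}(F_k\otimes F_k)\to\Omega$ in $L^1$?}
\medskip

One might hope for a positive answer. Condition (ii) asks for a genuine bundle with connection on almost every sphere around every point. It thus leaves room for nontrivial bundles on small spheres, which is what point singularities produce, and it seems to leave no room for anything else. The weak point is the sign of $F$. It is lost pointwise in $\operatorname{Tr}(F\otimes F)$ and has to be recovered from the spheres, and spheres do not suffice for this.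

\subsection{Results}

The negative statements hold for a class of approximants larger than $\mathcal F_R(B^5)$. Let $\mathcal F_R^*\supset\mathcal F_R(B^5)$ be defined as in Definition \ref{def:FR}, with the finite set $\{a_i\}$ replaced by any relatively closed set $\Sigma\subset B^5$ with $\mathcal H^1(\Sigma)=0$.

\begin{theorem}\label{thm:main}
There is $\Omega\in C_c^\infty\cap\mathcal F_\otimes(B^5)$ with
\[
\inf_{F\in\mathcal F_R^*}\|\operatorname{Tr}(F\otimes F)-\Omega\|_{L^1(B^5)}>0 .
\]
In particular no sequence $F_k\in\mathcal F_R(B^5)$ satisfies $\operatorname{Tr}(F_k\otimes F_k)\to\Omega$ in $L^1$, and the answer to the Question is no.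
\end{theorem}

The second result says that testing on other hypersurfaces does not help, as long as these form a finite-parameter family of the following kind.

\begin{theorem}\label{thm:strong}
Let $V\subset C^0(\overline{B^5})$ be a finite-dimensional space of real functions, and let $U\subset B^5$ be nonempty, open and connected, such that no nonzero $f\in V$ vanishes identically on $U$. Then there is $\Omega\in C_c^\infty(U)$, which can be taken arbitrarily small in every $C^m$, such that (with $\Omega$ extended by $0$):
\begin{enumerate}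
\item[(a)] for every $f\in V\setminus\{0\}$ there are an open set $O_f\subset\mathbb R^5$ containing $\{x\in\overline{B^5}:f(x)=0\}$ and a smooth real one-form $\alpha_f$ on $O_f$ with $\Omega=-d\alpha_f\otimes d\alpha_f$ on $O_f$. Hence on every smooth submanifold $S\subset\{f=0\}$ we have $\iota_S^*\Omega=\operatorname{Tr}(F_A\otimes F_A)$ for a smooth connection $A$ on the trivial $SU(2)$-bundle over $S$, namely $A=\iota_S^*\alpha_f\,e$ with a fixed $e\in\mathfrak{su}(2)$, $\operatorname{Tr}(e^2)=-1$;
\item[(b)] $\displaystyle\inf_{F\in\mathcal F_R^*}\|\operatorname{Tr}(F\otimes F)-\Omega\|_{L^1(U)}>0$.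
\end{enumerate}
\end{theorem}

Nonzero polynomials do not vanish on open sets, so $V$ may be any finite-dimensional space of polynomials. For $V=\operatorname{span}\{1,x_1,\dots,x_5,|x|^2\}$, part (a) covers all round spheres and all hyperplanes (within $\overline{B^5}$), because $\partial B_r(c)$ is the zero set of $|x|^2-2c\cdot x+|c|^2-r^2$. For the polynomials of degree at most $d$ it covers, in the same sense, all algebraic hypersurfaces of degree at most $d$.

\subsection{The idea}

Fix $e\in\mathfrak{su}(2)$ with $\operatorname{Tr}(e^2)=-1$. If $\omega$ is a real two-form and $F=\varepsilon\omega e$, then $\operatorname{Tr}(F\otimes F)=-\varepsilon^2\,\omega\otimes\omega$, which does not see the sign of $\omega$. We choose a closed $\omega$ in a tube around a closed curve that becomes $-\omega$ after one turn. Then $\omega\otimes\omega$ is well defined on the tube although $\omega$ is not. Two facts give Theorem \ref{thm:main}.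

\emph{A set that misses a cross-section of the tube cannot see the sign change}, since $\omega$ is single-valued once the tube is cut. If the tube is a thin neighborhood of an ellipse that is not a circle, every round sphere misses a cross-section (Figure \ref{fig:ellipse}).

\emph{A suitable four-dimensional slice along the whole tube does see it.} We choose $\omega$ so that in such a slice there is a thinner ring, still going all the way around, on which the restriction of $\omega$ is nondegenerate. On this ring the prescribed tensor forces the curvature to be $\varepsilon\omega v$ with $|v|=1$, where $v$ changes sign after one turn because $\omega$ does. The Bianchi identity and the nondegeneracy force $v$ to be parallel. So parallel transport around the ring must reverse $v$, while the curvature is of size $\varepsilon$. In a good gauge the connection form is of size $\varepsilon$ as well and cannot turn $v$ into $-v$.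

The slices that we use are parallel hyperplanes in the coordinates of a model tube. For Theorem \ref{thm:main} they remain hyperplanes in $B^5$. For Theorem \ref{thm:strong} the model is embedded nonlinearly and they become curved, which is why part (a) can include all hyperplanes.

\begin{figure}[t]
\centering
\begin{tikzpicture}
\fill[gray!35,even odd rule] (0,0) ellipse (3.18 and 1.59) (0,0) ellipse (2.82 and 1.41);
\draw (0,0) ellipse (3 and 1.5);
\draw[dashed] (0.4,0) circle (2.2);
\draw[very thick] (2.82,0) -- (3.18,0);
\node[right] at (3.2,0) {$D_{t_0}$};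
\node at (-3.5,0.2) {$\gamma$};
\node at (1.9,2.1) {$S$};
\end{tikzpicture}
\caption{Section by the plane of the ellipse $\gamma$. The shaded band is the tube carrying $\Omega$. The round sphere $S$ (dashed) may cross the tube but cannot follow it all the way around, so it misses a whole cross-section $D_{t_0}$.}
\label{fig:ellipse}
\end{figure}

\section{A two-form that changes sign around a ring}\label{sec:model}

Let $B^4_2=\{x'\in\mathbb R^4:|x'|<2\}$ and $Q=B^4_2\times(-1,1)\subset\mathbb R^5$. For $0<\rho\le\frac12$ let
\[
\Phi_\rho(t,y)=\big((1+\rho y_3)\cos t,\ (1+\rho y_3)\sin t,\ \rho y_1,\ \rho y_2,\ \rho y_4\big),\qquad t\in\mathbb R/2\pi\mathbb Z,\ y\in\mathbb R^4 .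
\]
For $|y|<\frac32$ the radius $1+\rho y_3$ is positive, so by polar coordinates $\Phi_\rho$ is a diffeomorphism of $\{|y|<\frac32\}$ onto its image. It parametrizes a tube around the unit circle $\gamma_0(t)=(\cos t,\sin t,0,0,0)$. The part $|y|\le1$ lies in $Q$, because there $|\rho y_4|\le\frac12$ and
\[
(1+\rho y_3)^2+\rho^2(y_1^2+y_2^2)\le1+2\rho y_3+\rho^2|y|^2\le(1+\rho)^2<4 .
\]

Let $\chi(\tau)=e^{-1/(1-\tau)}$ for $\tau<1$ and $\chi(\tau)=0$ for $\tau\ge1$. Then $\chi$ is smooth and $\chi>0>\chi'$ on $(-\infty,1)$. On $\mathbb R_t\times\mathbb R^4_y$ put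
\[
\beta=\cos\tfrac t2\,dy_1+\sin\tfrac t2\,dy_2,\qquad\hat\alpha=\chi(|y|^2)\,\beta,\qquad\hat\omega=d\hat\alpha .
\]
The half angle makes $\hat\alpha$ and $\hat\omega$ change sign under $t\mapsto t+2\pi$. Both vanish for $|y|\ge1$. Hence $\hat\omega\otimes\hat\omega$ is $2\pi$-periodic in $t$, and its push-forward by $\Phi_\rho$, extended by zero, is a smooth section $q_\rho$ supported in $\Phi_\rho(\{|y|\le1\})\subset Q$. (The second term of $\beta$ is needed: with $\beta=\cos\frac t2\,dy_1$ alone, $\hat\omega$ would be of the form $dh\wedge dy_1$, with $\hat\omega\wedge\hat\omega=0$, and Lemma \ref{lem:nondeg} below would fail.)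

We place the ring in $B^5$. Let $\Theta$ be a smooth embedding of a neighborhood of $\overline Q$ onto an open subset of $B^5$. For $\varepsilon>0$ put
\[
\Omega_{\varepsilon,\rho,\Theta}=-\varepsilon^2(\Theta^{-1})^*q_\rho\ \text{ on }\Theta(Q),\qquad\Omega_{\varepsilon,\rho,\Theta}=0\ \text{ on }\mathbb R^5\setminus\Theta(Q).
\]
It is smooth, with compact support in $\Theta(Q)$. The compact sets $D_t=\Theta\big(\Phi_\rho(\{t\}\times\{|y|\le1\})\big)$ are called \emph{cross-sections}.

\begin{lemma}\label{lem:cut}
Let $\Omega=\Omega_{\varepsilon,\rho,\Theta}$. For every $t_0$ there is a smooth real one-form $\alpha_{t_0}$ on $\mathbb R^5\setminus D_{t_0}$ with $\Omega=-\varepsilon^2\,d\alpha_{t_0}\otimes d\alpha_{t_0}$ there. Consequently, for every submanifold $S\subset\mathbb R^5\setminus D_{t_0}$ we have $\iota_S^*\Omega=\operatorname{Tr}(f\otimes f)$, where $f$ is the curvature of the smooth connection $A=\varepsilon\,\iota_S^*\alpha_{t_0}\,e$ on the trivial $SU(2)$-bundle over $S$. Moreover $\Omega$ satisfies condition (i) of Definition \ref{def:Ft}.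
\end{lemma}

\begin{proof}
On $\Theta\Phi_\rho\big((t_0,t_0+2\pi)\times\{|y|<1\}\big)$ let $\alpha_{t_0}$ be the push-forward of $\hat\alpha|_{(t_0,t_0+2\pi)\times\{|y|<1\}}$, and put $\alpha_{t_0}=0$ elsewhere off $D_{t_0}$. Since $\Theta\circ\Phi_\rho$ is a diffeomorphism on a neighborhood of $\{|y|\le1\}$ and $\hat\alpha$ is smooth and vanishes for $|y|\ge1$, this form is smooth off $D_{t_0}$. The identity for $\Omega$ holds by construction. For the connection, $A\wedge A=\varepsilon^2\,\iota_S^*\alpha_{t_0}\wedge\iota_S^*\alpha_{t_0}\,e^2=0$, so $f=\varepsilon\,d(\iota_S^*\alpha_{t_0})\,e$, and $\operatorname{Tr}(e^2)=-1$ gives $\operatorname{Tr}(f\otimes f)=\iota_S^*\Omega$. For (i) take $F=\varepsilon\,d\alpha_0\,e$, which is bounded and defined off the Lebesgue null set $D_0$.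
\end{proof}

By Lemma \ref{lem:cut} every point has a neighborhood in which $\Omega$ comes from a smooth connection. The obstruction to approximation is therefore not local. It comes from the whole ring.

\section{The sign change and the Bianchi identity}\label{sec:exact}

Fix $\rho\in(0,\frac12]$. We look at the ring in the slices $B^4_2\times\{s\}$ of $Q$. Let $\iota_s(x')=(x',s)$, and write $s=\rho\sigma$ with $|\sigma|\le\frac12$. To make the sign change of $\hat\omega$ a statement about functions we go around the ring \emph{twice}. Let
\[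
B'=\{y'\in\mathbb R^3:|y'-(0,0,\tfrac12)|<\tfrac18\},\qquad Z=(0,4\pi)\times B'\subset\mathbb R^4,
\]
with coordinates $(t,y_1,y_2,y_3)$ on $Z$, and let
\[
\Psi(t,y')=\big((1+\rho y_3)\cos t,\ (1+\rho y_3)\sin t,\ \rho y_1,\ \rho y_2\big).
\]
The set $Z$ is bounded and convex. The map $\Psi:Z\to B_2^4$ is a local diffeomorphism with bounded derivatives, two-to-one up to a null set, with Jacobian $\rho^3(1+\rho y_3)$ in absolute value, and
\begin{equation}\label{eq:compat}
\iota_s\circ\Psi(t,y')=\Phi_\rho\big(t,(y',\sigma)\big).
\end{equation}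
With $\chi_\sigma(y')=\chi(|y'|^2+\sigma^2)$, let $\omega$ be the restriction of $\hat\omega$ to $\{y_4=\sigma\}$:
\[
\omega=d(\chi_\sigma\beta)=d\chi_\sigma\wedge\beta+\chi_\sigma\,d\beta .
\]
By \eqref{eq:compat}, $\Psi^*\iota_s^*q_\rho=\omega\otimes\omega$ on $Z$. On $\overline{B'}$ we have $y_3\ge\frac38$ and $|y'|^2+\sigma^2\le\frac{25}{64}+\frac14<1$, so $\chi_\sigma>0$ there. The ball $B'$ is placed off the center of the tube because $\omega\wedge\omega$ turns out to vanish where $y_3=0$, and we need nondegeneracy.

\begin{lemma}\label{lem:nondeg}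
At every point of $\overline Z$ the map $\Lambda^1\to\Lambda^3$, $\eta\mapsto\omega\wedge\eta$, is invertible. Its inverse $J$ is smooth on $\overline Z$, and $\|J\|_{C^1(\overline Z)}\le C$ and $|\omega|\ge C^{-1}$ on $\overline Z$ with a constant $C$ that does not depend on $\sigma\in[-\frac12,\frac12]$.
\end{lemma}

\begin{proof}
We have $d\beta=\frac12\,dt\wedge\beta^\perp$ with $\beta^\perp=-\sin\frac t2\,dy_1+\cos\frac t2\,dy_2$. Hence $d\beta\wedge d\beta=0$, and since $\beta\wedge\beta^\perp=dy_1\wedge dy_2$,
\[
\beta\wedge d\beta=-\tfrac12\,dt\wedge\beta\wedge\beta^\perp=-\tfrac12\,dt\wedge dy_1\wedge dy_2 .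
\]
Also $(d\chi_\sigma\wedge\beta)\wedge(d\chi_\sigma\wedge\beta)=0$. Therefore
\[
\omega\wedge\omega=2\chi_\sigma\,d\chi_\sigma\wedge\beta\wedge d\beta=-\chi_\sigma\,d\chi_\sigma\wedge dt\wedge dy_1\wedge dy_2=\chi_\sigma\,\partial_{y_3}\chi_\sigma\;dt\wedge dy_1\wedge dy_2\wedge dy_3 .
\]
Here $\partial_{y_3}\chi_\sigma=2y_3\,\chi'(|y'|^2+\sigma^2)\ne0$ on $\overline Z$ because $y_3\ge\frac38$. So $\omega\wedge\omega\ne0$, and in particular $\omega\neq0$, on $\overline Z$. If a covector $\eta\ne0$ satisfied $\omega\wedge\eta=0$ at a point, then $\omega=\eta\wedge\zeta$ for some covector $\zeta$ there, and $\omega\wedge\omega=0$, a contradiction. Thus $\eta\mapsto\omega\wedge\eta$ is injective between spaces of dimension $4$, hence invertible. The uniform bounds follow from smoothness in $(t,y',\sigma)$ and compactness of $\overline Z\times[-\frac12,\frac12]$.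
\end{proof}

Before the proof for approximating sequences we show the contradiction under exact equality, first for real forms and then for $\mathfrak{su}(2)$-valued ones. This explains the steps of Section \ref{sec:stability} but is not used there.

\medskip
\noindent\textbf{The abelian case.} \emph{There is no closed real two-form $\varphi\in L^2(B^4_2)$ with $\varphi\otimes\varphi=\iota_s^*q_\rho$.} Indeed, on $Z$ we would have $\Psi^*\varphi\otimes\Psi^*\varphi=\omega\otimes\omega$, so $\Psi^*\varphi=v\omega$ with a measurable function $v=\pm1$. As $\Psi^*\varphi$ and $\omega$ are closed, $0=d(v\omega)=\omega\wedge dv$ as distributions, and Lemma \ref{lem:nondeg} gives $dv=0$. So $v$ is constant on the connected set $Z$. But $\Psi^*\varphi$ is $2\pi$-periodic in $t$ and $\omega$ is $2\pi$-antiperiodic, so $v(t+2\pi,y')=-v(t,y')$, a contradiction.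

\medskip
\noindent\textbf{The nonabelian case with exact equality.} Let $a$ be a smooth $\mathfrak{su}(2)$-valued one-form on $\overline{B^4_2}$ with curvature $f=da+a\wedge a$, and suppose that $\operatorname{Tr}(f\otimes f)=-\varepsilon^2\iota_s^*q_\rho$. On $Z$ the vectors $(\Psi^*f)_{ij}$ have the rank-one Gram matrix $\varepsilon^2\omega_{ij}\omega_{lm}$, so $\Psi^*f=\varepsilon\,\omega\,v$ with a smooth $v:Z\to\mathfrak{su}(2)$, $|v|=1$, again antiperiodic in $t$. With $\hat a=\Psi^*a$, the Bianchi identity reads
\[
0=d(\omega v)+\hat a\wedge\omega v-\omega v\wedge\hat a=\omega\wedge\big(dv+[\hat a,v]\big),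
\]
and Lemma \ref{lem:nondeg} gives $dv+[\hat a,v]=0$. Now $v$ is parallel but need not be constant, and this alone is no contradiction: parallel transport may turn $v$ into $-v$, since the unit sphere of $\mathfrak{su}(2)$ is connected. What excludes it is smallness. The curvature is of size $\varepsilon$. If $\varepsilon$ is small, then a suitable gauge, in which all of the above remains true (with $v$ weakly differentiable), makes $\|\hat a\|_{L^4(Z)}\le C\varepsilon$. Then $\|dv\|_{L^4}\le C\varepsilon$. Since $v$ has mean zero by antiperiodicity, the Poincar\'e inequality gives $|Z|^{1/2}=\|v\|_{L^2}\le C\varepsilon$, which is false for small $\varepsilon$.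

\section{Non-approximability}\label{sec:stability}

For approximants the tensor identity holds only up to an $L^1$ error, so we can write $\Psi^*f$ as $\varepsilon\omega v$ plus a remainder that we control only in $L^2$. The derivative of this remainder is then controlled only in $H^{-1}$, the dual of $H^1_0$. We therefore need the Poincar\'e inequality one derivative lower. It follows from Bogovskii's theorem \cite[Thm.~III.3.1]{Galdi}: if $G\subset\mathbb R^n$ is a bounded convex domain, then for every $g\in L^2(G)$ with $\int_Gg=0$ there is $X\in H^1_0(G;\mathbb R^n)$ with $\operatorname{div}X=g$ and $\|X\|_{H^1}\le C_G\|g\|_{L^2}$.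

\begin{lemma}\label{lem:necas}
Let $Z$ be the set of Section \ref{sec:exact}. If $v\in L^2(Z;\mathbb R^m)$ and $\int_Zv=0$, then $\|v\|_{L^2(Z)}\le C_Z\|dv\|_{H^{-1}(Z)}$.
\end{lemma}

\begin{proof}
Apply Bogovskii's theorem to the components of $v$. This gives $X\in H^1_0(Z;\mathbb R^4\otimes\mathbb R^m)$ with $\operatorname{div}X=v$ and $\|X\|_{H^1}\le C_Z\|v\|_{L^2}$, so
\[
\|v\|_{L^2}^2=\int_Z\langle v,\operatorname{div}X\rangle\le\|dv\|_{H^{-1}}\|X\|_{H^1}\le C_Z\|dv\|_{H^{-1}}\|v\|_{L^2}.\qedhere
\]
\end{proof}

The good gauge is provided by Uhlenbeck's theorem \cite[Thm.~1.3]{Uhlenbeck}, which we use in dimension $4$ with exponent $p=3$ and on the ball of radius $2$ (in dimension $4$ the norms $\|F\|_{L^2}$ and $\|A\|_{L^4}$ are scale invariant). \emph{There are $\kappa>0$ and $C$ such that every smooth $\mathfrak{su}(2)$-valued one-form $a$ on $\overline{B^4_2}$ whose curvature $f$ satisfies $\|f\|_{L^2}\le\kappa$ has a gauge transformation $u\in W^{2,3}(B^4_2,SU(2))$ for which $A=u^{-1}au+u^{-1}du\in W^{1,3}$ satisfies $\|A\|_{W^{1,2}}\le C\|f\|_{L^2}$.} This is why we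 slice down to dimension $4$: there an $L^2$ bound on the curvature suffices to control the connection.

We write $[A\wedge F]=A\wedge F-F\wedge A$, so that the Bianchi identity is $dF+[A\wedge F]=0$.

\begin{proposition}\label{prop:nonapprox}
For every $\rho\in(0,\frac12]$ there is $\varepsilon_*(\rho)>0$ such that for all $0<\varepsilon<\varepsilon_*(\rho)$ and all embeddings $\Theta$ as in Section \ref{sec:model},
\[
\inf_{F\in\mathcal F_R^*}\|\operatorname{Tr}(F\otimes F)-\Omega_{\varepsilon,\rho,\Theta}\|_{L^1(\Theta(Q))}>0 .
\]
\end{proposition}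

\begin{proof}
Constants $C,C_1,C_2,\dots$ depend only on $\rho$. Suppose the infimum is zero. Then there are $F_k\in\mathcal F_R^*$, with singular sets $\Sigma_k$, bundles $P_k$ and connections $\nabla_k$, such that $\operatorname{Tr}(F_k\otimes F_k)\to\Omega_{\varepsilon,\rho,\Theta}$ in $L^1(\Theta(Q))$. We show that $\varepsilon$ cannot be small.

\emph{Step 1: slicing.} Since $\Theta$ is bi-Lipschitz on $\overline Q$, the tensors $T_k=\Theta^*\operatorname{Tr}(F_k\otimes F_k)$ converge to $-\varepsilon^2q_\rho$ in $L^1(Q)$. By Fubini, after passing to a subsequence, $\iota_s^*T_k\to-\varepsilon^2\iota_s^*q_\rho$ in $L^1(B_2^4)$ for a.e.\ $s\in(-1,1)$.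

The set $\Theta^{-1}(\Sigma_k)\cap\overline Q$ has zero $\mathcal H^1$-measure, hence so does its image under the Lipschitz map $(x',s)\mapsto s$. So for a.e.\ $s$ the compact slice $\overline{B^4_2}\times\{s\}$ avoids $\Theta^{-1}(\Sigma_k)$ for all $k$. Finally, $\Sigma_k$ is a Lebesgue null set, so $\operatorname{Tr}(F_k\otimes F_k)=\operatorname{Tr}(F_{\nabla_k}\otimes F_{\nabla_k})$ a.e., hence a.e.\ on a.e.\ slice. The hypothesis $\mathcal H^1(\Sigma_k)=0$ is used only in this paragraph.

Fix $s=\rho\sigma$ with all these properties and $|\sigma|\le\frac12$. As $\Theta^{-1}(\Sigma_k)$ is relatively closed in the domain of $\Theta$, a slightly larger slice $B^4_{2+\delta_k}\times\{s\}$, $\delta_k>0$, still lies in this domain and avoids $\Theta^{-1}(\Sigma_k)$. The pullback of $P_k$ by $\Theta\circ\iota_s$ is a smooth bundle over the contractible set $B^4_{2+\delta_k}$, hence trivial. In a trivialization the connection becomes a smooth $\mathfrak{su}(2)$-valued one-form $a_k$ on $\overline{B^4_2}$ whose curvature $f_k=da_k+a_k\wedge a_k$ satisfies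
\begin{equation}\label{eq:slice}
\operatorname{Tr}(f_k\otimes f_k)\to-\varepsilon^2\iota_s^*q_\rho\quad\text{in }L^1(B^4_2).
\end{equation}
Taking traces, $\|f_k\|_{L^2}^2$ converges to $\varepsilon^2$ times a number bounded in terms of $\rho$. Hence $\|f_k\|_{L^2(B^4_2)}\le C_1\varepsilon$ for $k$ large. From here on $\Theta$ plays no role.

\emph{Step 2: a small gauge.} Assume $C_1\varepsilon\le\kappa$. For $k$ large, Uhlenbeck's theorem gives $u_k\in W^{2,3}$ and $A_k=u_k^{-1}a_ku_k+u_k^{-1}du_k\in W^{1,3}$, and by the Sobolev embedding $W^{1,2}\subset L^4$,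
\[
\|A_k\|_{L^4(B^4_2)}\le C_2\varepsilon,\qquad F_{A_k}=u_k^{-1}f_ku_k,\qquad\|F_{A_k}\|_{L^2(B^4_2)}\le C_1\varepsilon .
\]
By gauge invariance \eqref{eq:slice} holds with $F_{A_k}$ in place of $f_k$. The identity $dF_{A_k}+[A_k\wedge F_{A_k}]=0$ holds in the sense of distributions. Indeed, if smooth forms $A^{(j)}$ converge to $A_k$ in $W^{1,3}\subset L^{12}$, then their curvatures converge to $F_{A_k}$ in $L^3$, and one passes to the limit in the Bianchi identities of the $A^{(j)}$.

\emph{Step 3: pullback to $Z$.} Put $\hat A_k=\Psi^*A_k$ and $\hat F_k=\Psi^*F_{A_k}$. Since $\Psi$ has bounded derivatives, is two-to-one up to a null set, and has Jacobian bounded below, and since $\Psi^*\iota_s^*q_\rho=\omega\otimes\omega$, we have for $k$ large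
\begin{equation}\label{eq:bianchi}
\|\hat A_k\|_{L^4(Z)}+\|\hat F_k\|_{L^2(Z)}\le C_3\varepsilon,\qquad d\hat F_k+[\hat A_k\wedge\hat F_k]=0\ \text{ in }\mathcal D'(Z),
\end{equation}
and, as $k\to\infty$,
\begin{equation}\label{eq:gram}
\langle\hat F_{k,ij},\hat F_{k,lm}\rangle\to\varepsilon^2\,\omega_{ij}\,\omega_{lm}\quad\text{in }L^1(Z)\text{ for all }i<j,\ l<m.
\end{equation}

\emph{Step 4: the component along $\omega$.} In the exact case $\hat F_k$ would be $\varepsilon\omega v$. We now define $v_k$ by orthogonal projection:
\[
v_k=\frac1{\varepsilon|\omega|^2}\sum_{i<j}\omega_{ij}\hat F_{k,ij}\in L^2(Z,\mathfrak{su}(2)),\qquad R_k=\hat F_k-\varepsilon\,\omega\,v_k .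
\]
By \eqref{eq:gram} and the lower bound for $|\omega|$ in Lemma \ref{lem:nondeg},
\[
|v_k|^2=\frac1{\varepsilon^2|\omega|^4}\sum_{i<j}\sum_{l<m}\omega_{ij}\omega_{lm}\langle\hat F_{k,ij},\hat F_{k,lm}\rangle\to1\quad\text{in }L^1(Z).
\]
As $\sum_{i<j}\langle\hat F_{k,ij},\varepsilon\,\omega_{ij}v_k\rangle=\varepsilon^2|\omega|^2|v_k|^2$, we also have $|R_k|^2=|\hat F_k|^2-\varepsilon^2|\omega|^2|v_k|^2\to\varepsilon^2|\omega|^2-\varepsilon^2|\omega|^2=0$ in $L^1(Z)$. Thus
\begin{equation}\label{eq:limits}
\|v_k\|^2_{L^2(Z)}\to|Z|,\qquad\|R_k\|_{L^2(Z)}\to0 .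
\end{equation}
Because $\Psi(t+2\pi,y')=\Psi(t,y')$, the form $\hat F_k$ is $2\pi$-periodic in $t$, while $\omega$ is $2\pi$-antiperiodic. Hence $v_k(t+2\pi,y')=-v_k(t,y')$ for $0<t<2\pi$, and
\begin{equation}\label{eq:mean}
\int_Zv_k=0 .
\end{equation}

\emph{Step 5: contradiction.} Insert $\hat F_k=\varepsilon\omega v_k+R_k$ into \eqref{eq:bianchi}. Since $d\omega=0$,
\[
\varepsilon\,\omega\wedge dv_k=-dR_k-[\hat A_k\wedge\hat F_k]\quad\text{in }\mathcal D'(Z).
\]
By H\"older, $[\hat A_k\wedge\hat F_k]\in L^{4/3}(Z)$. Since $H^1_0(Z)\subset L^4(Z)$, duality gives $L^{4/3}(Z)\subset H^{-1}(Z)$, so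
\[
\big\|[\hat A_k\wedge\hat F_k]\big\|_{H^{-1}}\le C\|\hat A_k\|_{L^4}\|\hat F_k\|_{L^2}\le C_4\varepsilon^2,\qquad\|dR_k\|_{H^{-1}}\le C\|R_k\|_{L^2}\to0 .
\]
The nonlinear term is quadratic in $\varepsilon$ and the left-hand side is linear. This is where smallness enters. The inverse $J$ of Lemma \ref{lem:nondeg} acts boundedly on $H^{-1}(Z)$, because its transpose acts boundedly on $H^1_0(Z)$. Applying it and dividing by $\varepsilon$, which is fixed, we get
\[
\|dv_k\|_{H^{-1}(Z)}\le C_5\varepsilon+o(1)\qquad(k\to\infty).
\]
By \eqref{eq:mean} and Lemma \ref{lem:necas}, $\|v_k\|_{L^2(Z)}\le C_6\varepsilon+o(1)$, and then \eqref{eq:limits} gives $|Z|^{1/2}\le C_6\varepsilon$. This is impossible if $\varepsilon<\varepsilon_*(\rho):=\min\{\kappa/C_1,\,|Z|^{1/2}/C_6\}$.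
\end{proof}

\section{Round spheres and an ellipse: proof of Theorem \ref{thm:main}}\label{sec:ellipse}

We need an embedding $\Theta$ for which every round sphere misses a cross-section. A similarity would not do: the core curve would be a circle, and round spheres containing it would meet every cross-section. A sphere meets a plane in a circle, a point or the empty set, so an ellipse that is not a circle lies on no round sphere. We make this quantitative. Let
\[
\Theta(x)=\big(\tfrac14x_1,\tfrac18x_2,\tfrac18x_3,\tfrac18x_4,\tfrac18x_5\big),\qquad\rho=\tfrac1{100},\qquad0<\varepsilon<\varepsilon_*(\rho),\qquad\Omega=\Omega_{\varepsilon,\rho,\Theta}.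
\]
On $\overline Q$ we have $|\Theta(x)|^2\le\frac4{16}+\frac1{64}<1$, so $\Theta$ embeds a neighborhood of $\overline Q$ in $B^5$. The core curve is the ellipse $\gamma(t)=\Theta(\gamma_0(t))=(\frac14\cos t,\frac18\sin t,0,0,0)$.

\begin{lemma}\label{lem:spheres}
Every sphere $S=\partial B_r(c)$ with $c\in B^5$ and $0<r\le1-|c|$ is disjoint from some cross-section $D_{t_0}$.
\end{lemma}

\begin{proof}
For $|y|\le1$, the point $\Phi_\rho(t,y)$ has distance $\rho|y|\le\rho$ from $\gamma_0(t)$, and $\Theta$ has Lipschitz constant $\frac14$. So every point of $D_t$ has distance at most $\frac\rho4$ from $\gamma(t)$. Suppose $S\cap D_t\ne\emptyset$ for all $t$. Then $\big||\gamma(t)-c|-r\big|\le\frac\rho4$ for all $t$. Put $p(t)=|\gamma(t)-c|^2$. Since $|\gamma(t)-c|\le\frac54$ and $r\le1$,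
\[
|p(t)-r^2|\le\tfrac\rho4\big(|\gamma(t)-c|+r\big)\le\tfrac\rho4\cdot\tfrac94\le\rho .
\]
On the other hand,
\[
p(t)=\tfrac1{16}\cos^2t+\tfrac1{64}\sin^2t-\tfrac12c_1\cos t-\tfrac14c_2\sin t+|c|^2 ,
\]
so the coefficient of $\cos2t$ in $p$ is $\frac12\big(\frac1{16}-\frac1{64}\big)=\frac3{128}$, whatever $c$ is. Since $\int_0^{2\pi}|\cos2t|\,dt=4$, we obtain
\[
\frac3{128}=\frac1\pi\int_0^{2\pi}\big(p(t)-r^2\big)\cos2t\,dt\le\frac{4\rho}\pi=\frac1{25\pi}<0.013 ,
\]
which contradicts $\frac3{128}>0.023$.
\end{proof}

\begin{proof}[Proof of Theorem \ref{thm:main}]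
The tensor $\Omega$ is smooth with compact support in $B^5$. Condition (i) of Definition \ref{def:Ft} is part of Lemma \ref{lem:cut}. By Lemma \ref{lem:spheres} and Lemma \ref{lem:cut}, condition (ii) holds for every $x\in B^5$ and \emph{every} $0<r\le\operatorname{dist}(x,\partial B^5)$, even with smooth connections on trivial bundles. So $\Omega\in\mathcal F_\otimes(B^5)$. Proposition \ref{prop:nonapprox} gives the positive distance already in $L^1(\Theta(Q))$, hence in $L^1(B^5)$. Finally $\mathcal F_R(B^5)\subset\mathcal F_R^*$.
\end{proof}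

\section{Finite-dimensional families: proof of Theorem \ref{thm:strong}}

The ellipse served one purpose: no sphere contains it, and by compactness no sphere stays close to all of it. For a general finite-dimensional $V$ we look for a core curve on which no nonzero $f\in V$ vanishes identically. Passing through $\dim V$ well-chosen points is enough. Bending the ring through these points costs nothing, because the bound $\varepsilon_*(\rho)$ in Proposition \ref{prop:nonapprox} does not depend on $\Theta$.

\begin{proof}[Proof of Theorem \ref{thm:strong}]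
If $V=\{0\}$, then (a) is empty, and (b) follows from Proposition \ref{prop:nonapprox} with any affine embedding $\Theta$ of a neighborhood of $\overline Q$ into $U$ and $\varepsilon$ small. Let $N=\dim V\ge1$.

\emph{The curve.} We choose distinct points $z_1,\dots,z_N\in U$ such that only $f=0$ in $V$ vanishes at all of them. Put $V^{(0)}=V$. Given $V^{(j)}=\{f\in V:f(z_1)=\dots=f(z_j)=0\}$ of dimension $N-j>0$, take a nonzero $f\in V^{(j)}$ and a point $z_{j+1}\in U$ with $f(z_{j+1})\ne0$, which exists by hypothesis. This point differs from $z_1,\dots,z_j$, and $V^{(j+1)}$ has dimension $N-j-1$. Then $V^{(N)}=\{0\}$.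

Let $\Theta_0$ be a homothety followed by a translation that maps a neighborhood of $\overline Q$ into $U$, and choose distinct points $p_1,\dots,p_N$ on the circle $\gamma_0$. The compactly supported diffeomorphisms of a connected manifold of dimension at least $2$ act $N$-transitively, that is, they carry any $N$ distinct points to any other $N$ distinct points in the given order; see \cite{MV}. So there is a compactly supported diffeomorphism $h$ of $U$ with $h(\Theta_0(p_i))=z_i$ for all $i$. Put $\Theta=h\circ\Theta_0$ and $\gamma=\Theta\circ\gamma_0$. If $f\in V$ vanishes on $\gamma$, then it vanishes at all $z_i$, so $f=0$.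

\emph{The tube.} The set $V_1=\{f\in V:\|f\|_{C^0}=1\}$ is compact, and the continuous function $f\mapsto\max_\gamma|f|$ is positive on it. Hence there is $c>0$ with $\max_\gamma|f|\ge2c$ for all $f\in V_1$. By compactness $V_1$ is uniformly equicontinuous, so there is $\eta>0$ with $|f(x)-f(x')|\le c$ whenever $f\in V_1$, $x,x'\in\overline{B^5}$ and $|x-x'|\le\eta$. Choose $\rho\in(0,\frac12]$ with $\rho\operatorname{Lip}(\Theta|_{\overline Q})\le\eta$. Then every point of $D_t$ lies within $\eta$ of $\gamma(t)$.

Let $f\in V\setminus\{0\}$, normalized to lie in $V_1$, which does not change its zero set. Pick $t_0$ with $|f(\gamma(t_0))|\ge2c$. Then $|f|\ge c>0$ on $D_{t_0}$, so $\{f=0\}\cap D_{t_0}=\emptyset$.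

\emph{Conclusion.} Let $0<\varepsilon<\varepsilon_*(\rho)$ and $\Omega=\Omega_{\varepsilon,\rho,\Theta}$. Its support is a compact subset of $\Theta(Q)\subset U$. Statement (a) is Lemma \ref{lem:cut} with $O_f=\mathbb R^5\setminus D_{t_0}$ and $\alpha_f=\varepsilon\alpha_{t_0}$, and (b) is Proposition \ref{prop:nonapprox}. With $\rho$ and $\Theta$ fixed, $\Omega$ is $\varepsilon^2$ times a fixed smooth tensor, so it tends to $0$ in every $C^m$ as $\varepsilon\downarrow0$.
\end{proof}

\begin{remark}[Some restriction on $\Sigma$ is needed in Proposition \ref{prop:nonapprox}]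
In Proposition \ref{prop:nonapprox} the condition $\mathcal H^1(\Sigma)=0$ cannot be relaxed so far as to allow all relatively closed sets of dimension $3$. Take $\Omega=\Omega_{\varepsilon,\rho,\Theta}$ with $\Theta$ linear as in Section \ref{sec:ellipse}, let $\Sigma=B^5\cap\Theta(\{x_1=x_2=0\})$, and let $t$ be the polar angle of the first two coordinates of $\Theta^{-1}(x)$, defined modulo $2\pi$ for $x\notin\Sigma$. Choose $e'\in\mathfrak{su}(2)$ with $\operatorname{Tr}(e'^2)=-1$ and $\operatorname{Tr}(ee')=0$, and $\xi\in\mathfrak{su}(2)$ with $[\xi,e]=\frac12e'$ and $[\xi,e']=-\frac12e$; such $\xi$ exists because the adjoint representation yields all infinitesimal rotations of $\mathfrak{su}(2)$. With $g(t)=\exp(t\xi)$ we have $e(t):=g(t)\,e\,g(t)^{-1}=\cos\frac t2\,e+\sin\frac t2\,e'$, which is antiperiodic, as $\hat\alpha$ and $\hat\omega$ are. Transplanting by $\Theta\circ\Phi_\rho$ and extending $\hat\alpha\,e(t)$ and $\hat\omega\,e(t)$ by zero, we see that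
\[
A=\varepsilon\,\hat\alpha\,e(t)-\xi\,dt
\]
is a well-defined smooth connection form on $B^5\setminus\Sigma$. Locally it equals $gBg^{-1}-dg\,g^{-1}$ with $B=\varepsilon\hat\alpha\,e$, so its curvature is $\varepsilon\,\hat\omega\,e(t)$, which is bounded, and $\operatorname{Tr}(F_A\otimes F_A)=\Omega$ exactly. Here a flat term with a singularity along $\Sigma$ performs the rotation of $e$ into $-e$. All slices $\Theta(B_2^4\times\{s\})$ meet $\Sigma$, so Step 1 of the proof of Proposition \ref{prop:nonapprox} fails: it does not provide a smooth connection on a whole slice.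
\end{remark}

\begin{thebibliography}{9}

\bibitem{Galdi} G. P. Galdi, \emph{An Introduction to the Mathematical Theory of the Navier--Stokes Equations}.

\bibitem{thesis} \emph{Singular Bundles With Bounded $L^{2}$-Curvatures}, \texttt{https://people.math.ethz.ch/\~{}triviere/pdf/phd/kessel.pdf}.

\bibitem{MV} P. Michor and C. Vizman, \emph{$n$-transitivity of certain diffeomorphism groups}, Acta Math. Univ. Comenianae 63 (1994).

\bibitem{Uhlenbeck} K. Uhlenbeck, \emph{Connections with $L^p$ bounds on curvature}, Comm. Math. Phys. 83 (1982).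

\end{thebibliography}

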